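\title{Brownian paths separate planar sets of dimension less than one}

\begin{abstract}
Let $E$ be a compact subset of the plane with positive logarithmic capacity, and run planar Brownian motion from a point outside $E$ until it first hits $E$. We prove that if $E$ has Hausdorff dimension less than $1$, then almost surely two points of $E$ lie in different components of the complement of the path. This follows from a localized statement valid for every $E$: on the event that the path has not separated $E$ before hitting it, the hitting point almost surely avoids any given Borel set of dimension less than $1$. The threshold is sharp, even among sets of zero length. The proof rests on a dichotomy: near $E$, either a separating loop has a definite probability, or $E$ acts like the boundary of a simply connected domain, and then the hitting distribution spreads out as it would on a curve.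
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $B$ is planar Brownian motion, $P_x$ is its law when started at $x$, and $E\subset\mathbb R^2$ is a compact set of positive logarithmic capacity. The capacity assumption means that the hitting time $\tau=\inf\{t:B_t\in E\}$ is almost surely finite from every starting point. We write $\dim$ for Hausdorff dimension and $B[s,t]=\{B_r:s\le r\le t\}$. We say that \emph{the stopped path separates $E$} if two points of $E$ lie in different connected components of $\mathbb R^2\setminus B[0,\tau]$. The question is which sets are separated with probability one, and the following answer is proposed as Conjecture~21 in \cite{summary}.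

\begin{quote}
\emph{If $\dim E<1$, then for every $z\notin E$ the path started at $z$ and stopped at $\tau$ separates $E$ almost surely.}
\end{quote}

\noindent The statement is known to hold if $E\subset\mathbb R$, and also if $\dim E<1/2$ (Bishop, 1991). We prove it in general.

To see why $1$ is the value to expect, think of the path as it approaches $E$. It passes through all scales, and at distance $\delta$ from $E$ it may close a loop of size about $\delta$ around a piece of $E$. The obstruction is that $E$ itself stands in the way. The extreme case is a connected set $E$: a compact set disjoint from $E$ leaves all of $E$ in one complementary component, so no loop made before time $\tau$ helps. A connected set containing two points $e\ne e'$ has dimension at least $1$, because the $1$-Lipschitz map $y\mapsto|y-e|$ sends it onto an interval. So a set of dimension less than $1$ has gaps everywhere. The difficulty is that the dimension says little about where and at which scales the gaps are wide. For example, let $E\subset[0,1]$ consist of the numbers whose binary digits vanish at all positions in $\bigcup_k(n_k,kn_k]$.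 It is covered by $2^{n_k}$ intervals of length $2^{-kn_k}$, so $\dim E=0$; but if $n_k$ grows fast, $E$ resembles a segment over arbitrarily long ranges of scales.

It is convenient to ask for separation strictly before time $\tau$. A compact set $K$ disjoint from $E$ \emph{separates} $E$ if $E$ meets at least two components of $\mathbb R^2\setminus K$. Put
\[
\mathrm{Sep}=\{\text{there is }s<\tau\text{ such that }B[0,s]\text{ separates }E\}.
\]
Our main result makes no assumption on the dimension of $E$, only on the part of $E$ that is hit.

\begin{theorem}\label{thm:main}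
Let $E\subset\mathbb R^2$ be compact of positive capacity, let $z\notin E$, and let $F\subset E$ be a Borel set with $\dim F<1$. Then
\[
P_z\big(\{B_\tau\in F\}\setminus\mathrm{Sep}\big)=0 .
\]
\end{theorem}

Up to a null event, $\mathrm{Sep}$ implies that the stopped path separates $E$ (Lemma~\ref{lem:basic}). Thus the measure $A\mapsto P_z(B_\tau\in A,\text{ the stopped path does not separate }E)$ vanishes on all Borel sets $A\subset E$ of dimension less than $1$. The case $F=E$ is the conjecture, and it can be localized at the hitting point.

\begin{corollary}\label{cor:conj}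
If $E$ is compact of positive capacity and $\dim E<1$, then for every $z\notin E$ the path started at $z$ and stopped at $\tau$ separates $E$ almost surely.
\end{corollary}

\begin{corollary}\label{cor:local}
In the setting of Corollary~\ref{cor:conj}, almost surely, for all $t<\tau$ and $r>0$ there is $s\in(t,\tau)$ such that $B[t,s]$ separates $E\cap\{y:|y-B_\tau|\le r\}$.
\end{corollary}

The hypothesis $\dim E<1$ cannot be weakened to total disconnectedness (take a Cantor set of positive length in part (a) below), nor to zero length. Let $\mathcal H^1$ denote one-dimensional Hausdorff measure.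

\begin{proposition}\label{prop:sharp}
\textup{(a)} If $E\subset\mathbb R$ is compact with positive length and $z\notin\mathbb R$, then with positive probability the stopped path does not separate $E$.

\textup{(b)} There are a compact set $E$ of positive capacity with $\mathcal H^1(E)=0$ and $\dim E=1$, and a point $z\notin E$, such that with positive probability the stopped path does not separate $E$.
\end{proposition}

Sections~\ref{sec:basic} and~\ref{sec:loops} contain the two elementary tools, a martingale and a way to force loops. Section~\ref{sec:models} works out two examples, one for each half of the dichotomy, and describes how they are combined. Sections~\ref{sec:blocked}--\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.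

\section{The probability of separation}\label{sec:basic}

We identify $\mathbb R^2$ with $\mathbb C$ and write $D(y,r)$ and $\overline D(y,r)$ for open and closed discs, $\mathbb D=D(0,1)$, $\Omega=\mathbb R^2\setminus E$ and $d(y)=\operatorname{dist}(y,E)$. The function $d$ is $1$-Lipschitz. The central object is
\[
u(x)=P_x(\mathrm{Sep}),\qquad x\in\Omega .
\]
Brownian motion is invariant in law under translations, rotations and the scaling $B_t\mapsto\lambda B_{t/\lambda^2}$, so $u$ is unchanged when $E$ and $x$ are moved by the same similarity. We use this to normalize $x=0$, $d(x)=1$. A constant is \emph{absolute} if it is a number depending on nothing.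

We use the following standard facts. A compact set has zero capacity if and only if Brownian motion started outside it almost surely never hits it; points, hence countable sets, are never hit. In particular $\operatorname{diam}E>0$. The filtration $(\mathcal F_t)$ is the augmented filtration of $B$; the strong Markov property holds at its finite stopping times, and each of its martingales has a version with continuous paths. For a closed curve $\gamma$ and $e\notin\gamma$, the winding number $n(\gamma,e)$ is additive under concatenation, invariant under homotopies of closed curves that avoid $e$, constant on each component of $\mathbb R^2\setminus\gamma$, and zero on the unbounded one. In particular $n(\gamma,e)=0$ if $\gamma$ lies in a disc not containing $e$, and $n(\gamma,e)=n(\gamma,e')$ if the segment $[e,e']$ misses $\gamma$. A closed curve in $\Omega$ with different winding numbers about two points of $E$ separates $E$.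

\begin{lemma}\label{lem:basic}
\textup{(a)} If $K\subset K'$ are compact sets disjoint from $E$ and $K$ separates $E$, then so does $K'$.

\textup{(b)} $\mathrm{Sep}\in\mathcal F_\tau$, and $u$ is a Borel function on $\Omega$.

\textup{(c)} For $z\in\Omega$, $P_z$-almost surely on $\mathrm{Sep}$ the stopped path separates $E$.
\end{lemma}

\begin{proof}
(a) Each component of $\mathbb R^2\setminus K'$ lies in a component of $\mathbb R^2\setminus K$.

(b) Let $\mathcal P$ be the countable family of connected finite unions of closed dyadic squares that contain $E$. A compact $K$ disjoint from $E$ fails to separate $E$ if and only if $K\cap P=\emptyset$ for some $P\in\mathcal P$. Indeed, a connected $P$ that misses $K$ lies in one component of $\mathbb R^2\setminus K$. Conversely, if $E$ lies in one component $U$, cover $E$ by finitely many small dyadic squares contained in $U$, join them by finitely many arcs in $U$, and cover the arcs by small dyadic squares contained in $U$. Hence the event $A_s=\{s<\tau,\ B[0,s]\text{ separates }E\}$ is a measurable function of the path up to time $s$. Since $A_s\in\mathcal F_s$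 and $A_s\subset\{s<\tau\}$, we have $A_s\in\mathcal F_\tau$. By (a), $\mathrm{Sep}$ is the union of the $A_s$ over rational $s$. So $\mathrm{Sep}\in\mathcal F_\tau$, and $u$ is Borel because $\mathrm{Sep}$ is a measurable set of paths.

(c) The isolated points of $E$ form a countable set, so almost surely $B_\tau$ is not isolated in $E$. Let $s<\tau$ and let $V_1\ne V_2$ be components of $\mathbb R^2\setminus B[0,s]$ that meet $E$. Each $V_i$ contains a point $e_i\in E\setminus\{B_\tau\}$, since otherwise the open set $V_i$ meets $E$ only at $B_\tau$. As $B[0,\tau]\cap E=\{B_\tau\}$, the points $e_1,e_2$ are not on the stopped path, and they lie in different components of its complement by the argument in (a).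
\end{proof}

\begin{proof}[Proof of Corollaries~\ref{cor:conj} and~\ref{cor:local} from Theorem~\ref{thm:main}]
For Corollary~\ref{cor:conj} take $F=E$ and use Lemma~\ref{lem:basic}(c).

For Corollary~\ref{cor:local}, fix a rational $t\ge0$ and a closed disc $\overline D$ with rational center and radius, and let $E'=E\cap\overline D$. We claim that almost surely on $\{t<\tau,\ B_\tau\in E'\}$ some $B[t,s]$ with $s\in(t,\tau)$ separates $E'$. If $E'$ has zero capacity, the event is null. Otherwise Theorem~\ref{thm:main}, applied to $E'$ with $F=E'$, shows that from every starting point outside $E'$ the path separates $E'$ before hitting it, almost surely. By the Markov property this holds for the path after time $t$ on $\{t<\tau\}$, and if $B_\tau\in E'$ its first visit to $E'$ is at time $\tau$. This proves the claim, simultaneously for all rational $t$ and discs. Given arbitrary $t<\tau$ and $r>0$, choose a rational $t'\in(t,\tau)$ and a rational disc with $B_\tau\in\overline D\subset\overline D(B_\tau,r)$. Some $B[t',s]$ with $s<\tau$ separates $E\cap\overline D$; then so does $B[t,s]$, and being disjoint from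 $E$ it separates the larger set $E\cap\overline D(B_\tau,r)$.
\end{proof}

The next lemma is the only source of information about the event $\mathrm{Sep}^c$: a path that fails to separate $E$ ends up among points from which separation is very unlikely.

\begin{lemma}\label{lem:zeroone}
Let $z\in\Omega$, $\eta>0$, and let $(\rho_i)$ be a countable family of stopping times with $\rho_i<\tau$. Then $P_z$-almost surely on $\mathrm{Sep}^c$ there is $t_0<\tau$ such that $u(B_{\rho_i})<\eta$ for all $i$ with $\rho_i\ge t_0$.
\end{lemma}

\begin{proof}
Let $M_t=P_z(\mathrm{Sep}\mid\mathcal F_t)$, in its continuous version. It is a bounded martingale, so $M_\rho=P_z(\mathrm{Sep}\mid\mathcal F_\rho)$ for every finite stopping time $\rho$. By Lemma~\ref{lem:basic}(b), $M_\tau=1_{\mathrm{Sep}}$. By continuity, almost surely on $\mathrm{Sep}^c$ there is $t_0<\tau$ with $M_t<\eta$ for $t\in[t_0,\tau]$. If $\rho<\tau$ and some $B[\rho,s]$ with $s<\tau$ separates $E$, then $B[0,s]$ does too, by Lemma~\ref{lem:basic}(a). The strong Markov property at $\rho$ therefore gives $u(B_\rho)\le M_\rho$ almost surely. Apply this to each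 $\rho_i$.
\end{proof}

Continuity of $M$ is what allows an arbitrary countable family of times; we shall need a doubly indexed one.

\section{Forcing a loop}\label{sec:loops}

To bound $u$ from below we make the path follow a prescribed curve. The cost depends only on the length of the curve and on the tolerance.

\begin{lemma}\label{lem:track}
Let $f:[0,1]\to\mathbb R^2$ be a path of length at most $L$ parametrized at constant speed, and let $\ell>0$. Then
\[
P_{f(0)}\Big(\sup_{[0,1]}|B-f|<\ell\Big)\ge e^{-L^2/2}\,P_0\Big(\sup_{[0,1]}|B|<\ell\Big)>0 .
\]
\end{lemma}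

\begin{proof}
Let $I=\int_0^1f'\cdot dB$ and $A=\{\sup_{[0,1]}|B|<\ell\}$. By Girsanov's theorem the left side equals $e^{-\frac12\int|f'|^2}E_0[e^{-I};A]$, and $\int|f'|^2\le L^2$. The map $B\mapsto-B$ preserves $P_0$ and $A$ and changes the sign of $I$, so $E_0[e^{-I};A]=E_0[\cosh I;A]\ge P_0(A)$.
\end{proof}

A path that stays near a closed curve need not close up. We force it to cross itself by adding a horizontal stroke before the curve and a vertical stroke after it. Let $C$ be a rectifiable closed curve based at $y_*$ and let $\ell>0$. An \emph{$\ell$-lasso over $C$} is a path $f$ on $[0,1]$, parametrized at constant speed, which runs from $f(0)$ to $y_*$ along some rectifiable path (the \emph{handle}), then along straight segments to $y_*-4\ell$, to $y_*+4\ell$ and back to $y_*$, then once along $C$, and then along straight segments to $y_*-4i\ell$ and to $y_*+4i\ell$. See Figure~\ref{fig:lasso}. The five segments have total length $28\ell$.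

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (0,0) circle (1.25);
\draw[dotted] (-0.75,-0.75) rectangle (0.75,0.75);
\draw[thick] (-4,-1.2) .. controls (-2.6,-2) and (-1.6,-1.3) .. (0,0);
\draw[thick] (0,0) .. controls (2,-1.8) and (5,-1.2) .. (5,0.5) .. controls (5,2.4) and (2,2.2) .. (0,0);
\draw[very thick,->] (-1,0) -- (1,0);
\draw[very thick,->] (0,-1) -- (0,1);
\fill (0,0) circle (1.6pt) node[above left] {$y_*$};
\fill (-4,-1.2) circle (1.6pt) node[above] {$f(0)$};
\fill (3.4,0.4) circle (1.6pt) node[right] {$e$};
\node at (4.6,2.0) {$C$};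
\end{tikzpicture}
\caption{An $\ell$-lasso over a closed curve $C$: a handle from $f(0)$ to $y_*$, a horizontal stroke of length $8\ell$, the curve $C$, and a vertical stroke. A path within distance $\ell$ of the lasso crosses the dotted square of side $6\ell$ in both directions, so it intersects itself inside the dashed disc $D(y_*,5\ell)$ and winds around $e$ as $C$ does.}
\label{fig:lasso}
\end{figure}

\begin{lemma}\label{lem:lasso}
Let $f$ be an $\ell$-lasso over $C$ and let $\beta:[0,1]\to\mathbb R^2$ be continuous with $\sup_{[0,1]}|\beta-f|<\ell$. Then there are $t_1<t_2$ with $\beta(t_1)=\beta(t_2)$ such that, for every $e$ with $\operatorname{dist}(e,f[0,1])\ge\ell$ and $|e-y_*|\ge5\ell$, we have $e\notin\beta[0,1]$ and $n(\beta|_{[t_1,t_2]},e)=n(C,e)$.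
\end{lemma}

\begin{proof}
Take $y_*=0$. While $f$ runs from $-4\ell$ to $4\ell$, the real part of $\beta$ goes from below $-3\ell$ to above $3\ell$ and the imaginary part stays in $(-\ell,\ell)$. So $\beta$ contains a path inside the square $[-3\ell,3\ell]^2$ from its left side to its right side. With the coordinates exchanged, the vertical stroke gives a path inside the square from bottom to top. Two such crossings of a square intersect, so $\beta(t_1)=\beta(t_2)$ for some $t_1$ during the horizontal stroke and $t_2$ during the vertical stroke.

Let $e$ be as stated; then $e\notin\beta[0,1]$. For $\lambda\in[0,1]$ let $\Gamma_\lambda$ be the curve $(1-\lambda)\beta+\lambda f$ on $[t_1,t_2]$, closed by the segment from its last point to its first. Each point of the first part is at distance less than $\ell$ from $f[0,1]$. The endpoints of the segment are within $\ell$ of $f(t_1)$ and $f(t_2)$, which have modulus at most $4\ell$, so the segment lies in $D(0,5\ell)$. Thus no $\Gamma_\lambda$ passes through $e$, and $n(\beta|_{[t_1,t_2]},e)=n(\Gamma_0,e)=n(\Gamma_1,e)$. The curve $\Gamma_1$ is the concatenation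 of $C$ with a closed polygon in $D(0,5\ell)$, which does not wind around $e$.
\end{proof}

The simplest use is a loop around an annulus. Let $f_0$ be the $\frac1{20}$-lasso over the unit circle with $y_*=f_0(0)=1$ and trivial handle; then $\frac45\le|f_0|\le\frac65$. If $S$ is a finite stopping time with $|B_S|=r$ for a constant $r>0$, let
\[
\mathcal L_S=\Big\{\sup_{t\in[0,1]}\big|B_{S+r^2t}/B_S-f_0(t)\big|<\tfrac1{20}\Big\}.
\]
Given $\mathcal F_S$, the process $t\mapsto B_{S+r^2t}/B_S$ is a Brownian motion started at $1$, so
\begin{equation}\label{eq:p0}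
P(\mathcal L_S\mid\mathcal F_S)=p_0
\end{equation}
for an absolute constant $p_0\in(0,1)$, positive by Lemma~\ref{lem:track}. On $\mathcal L_S$ the path $B[S,S+r^2]$ stays in the annulus $\{r/2<|y|<2r\}$ and, by Lemma~\ref{lem:lasso} with $e=0$, contains a closed curve with winding number $1$ about $0$. Since $\mathcal L_S$ is decided at time $S+r^2$, and on $\mathcal L_S$ this time precedes the first exit $S'$ from the annulus after $S$, we have $\mathcal L_S\in\mathcal F_{S'}$. We fix
\[
c_0=p_0/2 .
\]

\section{Two model cases}\label{sec:models}

\subsection*{A gap at every scale: the Cantor set}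
Let $E$ be the middle-thirds Cantor set, which has positive dimension and hence positive capacity. We show that $u\ge\eta$ on $\{0<d\le\frac13\}$ for an absolute $\eta>0$.

Let $3^{-n-1}<d(x)\le3^{-n}$ with $n\ge1$, let $e\in E$ be nearest to $x$, and let $I\ni e$ be an interval of the $n$-th stage of the construction, with midpoint $m$. By symmetry assume $\operatorname{Im}x\ge0$, and rescale by $3^n$, so that $|I|=1$ and $\frac13<d(x)\le1$. Points of $E\cap I$ are within $\frac12$ of $m$, and the other points of $E$, which exist because $n\ge1$, are at distance at least $\frac32$ from $m$. So the circle $C=\{|y-m|=1\}$ has distance at least $\frac12$ from $E$ and winds around $E\cap I$ only. Take $y_*=m+i$, $\ell=\frac1{20}$, and a handle that goes vertically up from $x$ to height $1$ and then horizontally to $y_*$. Moving up increases the distance to every real point, so $d>\frac13$ on the whole lasso, whose length is at most $1+\frac32+\frac{28}{20}+2\pi<11$. A path within $\ell$ of the lasso avoids $E$ and, by Lemma~\ref{lem:lasso}, separates it. Lemma~\ref{lem:track} gives $u(x)\ge\eta=e^{-121/2}P_0(\sup_{[0,1]}|B|<\frac1{20})$.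

Now let $\rho_j$, $j\geq 1$, be the first time that $d(B)\le3^{-j}$. Then $\rho_j\uparrow\tau$ and $u(B_{\rho_j})\ge\eta$ for all $j$, so Lemma~\ref{lem:zeroone} forces $P_z(\mathrm{Sep}^c)=0$. The dimension played no role here.

\subsection*{No gap at all: a slit}
Let $E=(-\infty,0]$ and $z=1$; compactness is irrelevant for this computation. Here $u\equiv0$, and Theorem~\ref{thm:main} predicts that the law $\omega$ of $B_\tau$ vanishes on sets of dimension less than $1$. The map $y\mapsto\sqrt y$ sends $\Omega$ onto the right half-plane and fixes $1$, and the exit law of the half-plane from $1$ is the Cauchy law. By conformal invariance, $\omega([-v,0])=\frac2\pi\arctan\sqrt v$, with density $1/(\pi\sqrt v\,(1+v))$. The prediction follows at once from the existence of a density, but we derive it in a way that survives when no density exists.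

Cut $E$ into intervals $I_k=(-(k+1)\varepsilon,-k\varepsilon]$, $k\ge0$, with $\varepsilon\le1$. A bound $\omega(I_k)\le C\varepsilon$ is false, since $\frac12\sqrt\varepsilon\le\omega(I_0)\le\sqrt\varepsilon$. But the heavy interval is also rarely hit, and a small moment does not see it. Fix $0<\theta\le\frac12$. For $k\ge1$ and $-v\in I_k$ we have $v<2k\varepsilon$, so $\omega(I_k)\le\varepsilon/(\pi\sqrt{k\varepsilon})\le\varepsilon v^{-1/2}$, and
\begin{equation}\label{eq:slit}
\sum_k\omega(I_k)^{1+\theta}\le\varepsilon^{(1+\theta)/2}+\varepsilon^\theta\int_0^\infty\frac{v^{-\theta/2}\,dv}{\pi\sqrt v\,(1+v)}\le C\varepsilon^\theta .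
\end{equation}
The left side is the expected value of $\omega(I)^\theta$, where $I$ is the interval containing $B_\tau$: the typical interval has mass about $\varepsilon$. Let $\gamma<1$ and $\varepsilon=2^{-n}$, and call an interval of generation $n$ heavy if its mass exceeds $2^{-n\gamma}$. By \eqref{eq:slit} and Markov's inequality, the heavy intervals of generation $n$ have total mass at most $C2^{-n(1-\gamma)\theta}$. By the Borel--Cantelli lemma, $\omega$-almost every point lies in some set $H_{n_0}$ of points that are in no heavy interval of generation $n\ge n_0$. A set $U\subset E$ of diameter at most $r\in(2^{-n-1},2^{-n}]$ meets at most two intervals of generation $n$, so $\omega(U\cap H_{n_0})\le2(2r)^\gamma$ if $n\ge n_0$. Summing over an efficient cover gives $\omega(F\cap H_{n_0})=0$ whenever $\dim F<\gamma$.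

\subsection*{The general case}
On $\mathrm{Sep}^c$, Lemma~\ref{lem:zeroone} says that $u$ is eventually small along the path. Reading the Cantor argument backwards, small $u(x)$ means that no lasso of bounded complexity starting at $x$ separates $E$, and so a suitable region around $x$ is simply connected (Section~\ref{sec:blocked}). In a simply connected region a version of \eqref{eq:slit} holds, with exponent $\theta-9\theta^2$ in place of $\theta$ (Section~\ref{sec:onestep}). The smallness of $u$ gives simple connectivity only over a bounded range of scales, between $\varepsilon d(x)$ and $Rd(x)$, so there is no single domain to work in. We therefore follow the path from distance $\varepsilon^j$ to distance $\varepsilon^{j+1}$, use a new domain at each step, and multiply the estimates (Section~\ref{sec:proof}).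

\section{Geometry near points where separation is unlikely}\label{sec:blocked}

The set $E$ may be totally disconnected, so $\Omega$ is the wrong domain to consider. We fill in the gaps of width less than about $\rho\,d(x)$ by thickening $E$, and we cut off at distance $R\,d(x)$, so that only a bounded number of lassos is relevant. Recall that a domain $V\subset\mathbb C$ is simply connected if and only if $n(\gamma,w)=0$ for every closed curve $\gamma\subset V$ and every $w\notin V$.

\begin{lemma}\label{lem:sc}
For $0<\rho<1<R$ there is $\eta_1(R,\rho)>0$, independent of $E$, with the following property. Let $x\in\Omega$ and $\delta=d(x)$, assume $E\not\subset D(x,R\delta)$, and let $V$ be the component containing $x$ of $\{y:|y-x|<R\delta,\ d(y)>\rho\delta\}$. If $u(x)<\eta_1(R,\rho)$, then $V$ is simply connected.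
\end{lemma}

The assumption $E\not\subset D(x,R\delta)$ supplies a point of $E$ outside every loop in $V$. It is needed: if $E$ is a closed disc and $R$ is large, then $u\equiv0$ and $V$ is a ring around $E$.

\begin{proof}
Normalize $x=0$, $\delta=1$. We suppose that $V$ is not simply connected and bound $u(0)$ from below.

\emph{A curve in $V$ that separates $E$.} Take a closed curve $\gamma\subset V$ and $w\notin V$ with $n(\gamma,w)\ne0$, and let $U$ be the component of $\mathbb R^2\setminus\gamma$ containing $w$. It is bounded, hence contained in $D(0,R)$, because the exterior of this disc lies in the unbounded component. Since $\emptyset\ne\partial U\subset\gamma\subset V$ and $V$ is open, $U$ meets $V$. Being connected and containing $w\notin V$, it contains a point $w'\in\partial V$. As $|w'|<R$, we have $d(w')\le\rho$, for otherwise a disc around $w'$ would belong to $V$. Let $e\in E$ be nearest to $w'$. On $[w',e]$ we have $d\le\rho$, so this segment misses $\gamma$, and $n(\gamma,e)=n(\gamma,w)\ne0$. For $e'\in E\setminus D(0,R)$ we have $n(\gamma,e')=0$.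

\emph{Bounding the length.} The curve $\gamma$ may be arbitrarily long, so we replace it by a cycle in a finite graph. Let $\ell=\rho/16$ and let $Z\ni0$ be a maximal subset of $V$ whose points are at mutual distances at least $\ell$. The discs $D(\zeta,\ell/2)$, $\zeta\in Z$, are disjoint and lie in $D(0,R+\ell/2)$, so $\#Z\le N:=(1+32R/\rho)^2$. By maximality every point of $V$ is within $\ell$ of $Z$. Join two points of $Z$ by a straight edge if their distance is at most $3\ell$. Since $d>16\ell$ on $Z$, the edges avoid $E$.

Let $\alpha$ be a curve in $V$. Choose times $t_0<\dots<t_m$ with $\alpha[t_i,t_{i+1}]\subset\overline D(\alpha(t_i),\ell)$, and $\zeta_i\in Z$ with $|\zeta_i-\alpha(t_i)|\le\ell$. Then $|\zeta_i-\zeta_{i+1}|\le3\ell$, so $\zeta_0,\dots,\zeta_m$ is a walk in the graph, with pauses allowed. If $\alpha$ joins two points of $Z$, take these as $\zeta_0$ and $\zeta_m$; this shows that the graph is connected. If $\alpha=\gamma$, take $\zeta_m=\zeta_0$. Both $\gamma[t_i,t_{i+1}]$ and $[\zeta_i,\zeta_{i+1}]$ lie in the disc $\overline D(\gamma(t_i),2\ell)$, which misses $E$, so the straight-line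 homotopy from $\gamma$ to the closed walk avoids $E$. Hence there are closed walks with different winding numbers about $e$ and $e'$. Let $C$ be one with the fewest steps. It visits no vertex twice, for otherwise it splits into two shorter closed walks, and by additivity one of them has different winding numbers about $e$ and $e'$. So $C$ has at most $N$ edges.

\emph{Tracking.} Let $y_*$ be a vertex of $C$ and let $f$ be the $\ell$-lasso over $C$ whose handle is a walk of at most $N$ edges from $0$ to $y_*$. Its length is at most $(6N+28)\ell\le N+2$. Every point of $f$ is within $4\ell$ of $Z$, so $d>12\ell$ on $f$, and $d(y_*)>16\ell$. If $\sup_{[0,1]}|B-f|<\ell$, then Lemma~\ref{lem:lasso} applies to all points of $E$: we have $\tau>1$, and $B[0,1]$ contains a closed curve with different winding numbers about $e$ and $e'$. By Lemmas~\ref{lem:basic}(a) and~\ref{lem:track},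
\[
u(0)\ge\eta_1(R,\rho):=e^{-(N+2)^2/2}\,P_0\Big(\sup_{[0,1]}|B|<\rho/16\Big).\qedhere
\]
\end{proof}

The second consequence of small $u$ is that the path cannot easily move away: a loop around the nearest point of $E$ has probability $p_0$, so $E$ must interrupt the path with comparable probability.

\begin{lemma}\label{lem:hit}
If $y\in\Omega$, $d(y)<\frac1{10}\operatorname{diam}E$ and $u(y)<c_0$, then with $P_y$-probability at least $c_0$ the path hits $E$ before it leaves $D(y,4d(y))$.
\end{lemma}

\begin{proof}
Normalize $y=0$, $d(y)=1$. Let $\nu$ be the exit time of $D(0,4)$ and $S$ the hitting time of the circle of radius $2$. On $\mathcal L_S$, the path $B[0,S+4]$ contains a closed curve $\gamma\subset\{1<|v|<4\}$ with $n(\gamma,0)=1$, and $S+4<\nu$. There is $e\in E$ with $|e|=1$ and, since $\operatorname{diam}E>10$, there is $e'\in E$ with $|e'|\ge4$. The segment $[0,e]$ misses $\gamma$, so $n(\gamma,e)=1$, while $n(\gamma,e')=0$. Thus $\mathcal L_S\cap\{\nu\le\tau\}\subset\mathrm{Sep}$, and \eqref{eq:p0} gives $c_0>u(0)\ge2c_0-P_0(\tau<\nu)$.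
\end{proof}

\section{The one-step estimate}\label{sec:onestep}

Fix an absolute integer $\kappa\ge2$ with $(1-p_0)^\kappa\le\frac14$. Let $\varepsilon\in(0,\frac14]$ and $R=\varepsilon^{-\kappa}\ge16$. Given $x\in\Omega$ with $\delta=d(x)$, let $\sigma=\inf\{t:d(B_t)\le\varepsilon\delta\}$, fix a grid of half-open squares $Q$ of side $\varepsilon\delta/8$, and put $q(Q)=P_x(B_\sigma\in Q)$. The following is the analogue of \eqref{eq:slit}.

\begin{proposition}\label{prop:onestep}
There is an absolute constant $C_1$ such that, if
\begin{equation}\label{eq:hyp}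
u(x)<\eta_1(R,\varepsilon/2)\qquad\text{and}\qquad E\not\subset D(x,R\delta),
\end{equation}
then $\sum_Qq(Q)^{1+\theta}\le C_1\,\varepsilon^{\,\theta-9\theta^2}$ for $0<\theta\le\frac1{10}$.
\end{proposition}

It matters that $C_1$ does not depend on $\varepsilon$: the estimate will be multiplied over all steps, and the constant will be absorbed into a small power of $\varepsilon$.

We use two classical distortion estimates for a conformal map $\varphi$ of $\mathbb D$ onto a domain $V\subset\mathbb C$: Koebe's theorem and the bound on the logarithmic derivative of $\varphi'$,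
\begin{gather}
\tfrac14(1-|w|^2)|\varphi'(w)|\le\operatorname{dist}(\varphi(w),\partial V)\le(1-|w|^2)|\varphi'(w)|,\label{eq:koebe}\\
\Big|(1-|w|^2)\frac{\varphi''(w)}{\varphi'(w)}-2\bar w\Big|\le4 .\label{eq:presch}
\end{gather}

\begin{proof}
Normalize $x=0$, $\delta=1$. Let $V$ be the component containing $0$ of $\{|y|<R,\ d(y)>\varepsilon/2\}$. It is simply connected by Lemma~\ref{lem:sc}, and it contains $D(0,\frac12)$. The level $\varepsilon/2$ is chosen below $\varepsilon$ so that $B_\sigma$ is an interior point of $V$ at a known distance from the boundary. To stay away from the artificial boundary $|y|=R$, let $\nu$ be the exit time of $D(0,R/2)$ and split $q=h+l$, where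
\[
h(Q)=P_0(\sigma<\nu,\ B_\sigma\in Q),\qquad l(Q)=P_0(\nu\le\sigma,\ B_\sigma\in Q).
\]
Up to time $\sigma\wedge\nu$ the path stays in $K=V\cap\{d\ge\varepsilon\}\cap\overline D(0,R/2)$. For $y\in K$ the disc $D(y,\varepsilon/2)$ lies in $\{d>\varepsilon/2\}\cap D(0,R)$, hence in $V$; so $K$ is a compact subset of $V$.

\emph{Long excursions are rare.} Let $e\in E$ with $|e|=1$; then $e\notin V$. Let $r_k=2\cdot4^k$ for those $k\ge0$ with $2r_k\le R/2$. There are at least $\log_4R-2$ of them. Let $S_k$ be the hitting time of the circle $|y|=r_k$. On $\mathcal L_{S_k}$ the path contains, before time $\nu$, a closed curve $\gamma\subset\{|y|>r_k/2\}$ with $n(\gamma,0)=1$; since $|e|\le r_k/2$, also $n(\gamma,e)=1$, so $\gamma\not\subset V$ by simple connectivity. On $\{\nu\le\sigma\}$ the path stays in $V$ until $\nu$, so every $\mathcal L_{S_k}$ fails. The annulus $\{r_k/2<|y|<2r_k\}$ is left before time $S_{k+1}$, so $\mathcal L_{S_k}\in\mathcal F_{S_{k+1}}$. Applying \eqref{eq:p0} repeatedly and using $(1-p_0)^{\log_4R}=\big((1-p_0)^{\kappa}\big)^{\log_4(1/\varepsilon)}\le\varepsilon$, we get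
\begin{equation}\label{eq:long}
\sum_Ql(Q)=P_0(\nu\le\sigma)\le(1-p_0)^{\log_4R-2}\le A\varepsilon,\qquad A=(1-p_0)^{-2}.
\end{equation}

\emph{The mass of a square in the coordinate of the disc.} Let $\varphi:\mathbb D\to V$ be conformal with $\varphi(0)=0$, and $\psi=\varphi^{-1}$. Let $y\in K$ with $d(y)=\varepsilon$, let $w=\psi(y)$, and let $Q\ni y$. The midpoint of the segment from $y$ to a nearest point of $E$ has $d=\varepsilon/2$ and is not in $V$, so $\operatorname{dist}(y,\partial V)=\varepsilon/2$, and \eqref{eq:koebe} gives
\begin{equation}\label{eq:size}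
(1-|w|^2)|\varphi'(w)|\le2\varepsilon .
\end{equation}
We claim that
\begin{equation}\label{eq:mass}
h(Q)\le3(1-|w|^2).
\end{equation}
If $|w|^2\le\frac23$ the right side is at least $1$, so assume $|w|^2>\frac23$. Let $G(v)=\log|1-\bar w\psi(v)|-\log|\psi(v)-w|$ be the Green function of $V$ with pole $y$. It is positive and harmonic on $V\setminus\{y\}$, $G(0)=\log(1/|w|)$, and $G(v)+\log|v-y|$ is harmonic across $y$. The function $G(v)-\log\frac{\varepsilon/2}{|v-y|}$ is harmonic in $D(y,\varepsilon/2)$ with nonnegative lower limits at the boundary, so it is nonnegative, and $G\ge\log\frac52$ on the circle $|v-y|=\varepsilon/5$. Now $Q\subset D(y,\varepsilon/5)$ because $\sqrt2/8<1/5$, and $0\notin\overline D(y,\varepsilon/5)$ because $|y|\ge d(0)-d(y)\ge\frac34$. So on $\{\sigma<\nu,\ B_\sigma\in Q\}$ the path hits that circle before $\sigma\wedge\nu$. Stopping the bounded martingale $G(B)$ at this hitting time or at $\sigma\wedge\nu$, whichever comes first, yields $h(Q)\log\frac52\le G(0)$. Finally $G(0)=\frac12\log|w|^{-2}\le\frac12(|w|^{-2}-1)\le\frac34(1-|w|^2)$, and $\log\frac52>\frac14$.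

\emph{A superharmonic function.} Let $X=\psi(B_{\sigma\wedge\nu})$. By \eqref{eq:mass} it suffices to bound $E_0[(1-|X|^2)^\theta;\sigma<\nu]$, and \eqref{eq:size} trades $(1-|X|^2)^\beta$ for $(2\varepsilon)^\beta|\varphi'(X)|^{-\beta}$. If $|\varphi'|^{-\beta}$ were superharmonic we could take $\beta=\theta$ and lose nothing. It is subharmonic, but by \eqref{eq:presch} its Laplacian is only of order $\beta^2(1-|w|^2)^{-2}$ relative to itself, and this can be compensated by keeping a factor $(1-|w|^2)^\alpha$ with $\alpha$ of order $\beta^2$. This is the source of the loss $9\theta^2$. Let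
\[
\alpha=9\theta^2,\qquad\beta=\theta-9\theta^2\ge0,\qquad g(w)=(1-|w|^2)^\alpha|\varphi'(w)|^{-\beta}.
\]
With $\Delta=4\partial\bar\partial$ we have $\Delta\log(1-w\bar w)=-4\,\partial\big(w/(1-w\bar w)\big)=-4(1-|w|^2)^{-2}$, and $|\nabla\log(1-|w|^2)|=2|w|(1-|w|^2)^{-1}$. The function $\log|\varphi'|=\operatorname{Re}\log\varphi'$ is harmonic, and its gradient has length $|\varphi''/\varphi'|\le6(1-|w|^2)^{-1}$ by \eqref{eq:presch}. Therefore
\[
\frac{\Delta g}g=\Delta\log g+|\nabla\log g|^2\le\frac{-4\alpha+4(\alpha+3\beta)^2}{(1-|w|^2)^2}\le0,
\]
because $\alpha+3\beta=3\theta-2\alpha\le3\theta=\sqrt\alpha$. Since $\Delta(g\circ\psi)=|\psi'|^2(\Delta g)\circ\psi\le0$ on $V$ and the stopped path lies in the compact set $K$, It\^o's formula shows that $g(\psi(B_{t\wedge\sigma\wedge\nu}))$ is a bounded supermartingale. Hence $E_0[g(X)]\le g(0)=|\varphi'(0)|^{-\beta}\le2$, as $|\varphi'(0)|\ge\operatorname{dist}(0,\partial V)\ge\frac12$ by \eqref{eq:koebe}. Let $Y$ be the square containing $B_\sigma$. On $\{\sigma<\nu\}$ we may take $y=B_\sigma$, $w=X$, $Q=Y$ in \eqref{eq:size} and \eqref{eq:mass}, and $\theta=\alpha+\beta$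 gives
\begin{equation}\label{eq:short}
\sum_Qh(Q)^{1+\theta}=E_0\big[h(Y)^\theta;\sigma<\nu\big]\le3^\theta E_0\big[(1-|X|^2)^{\alpha+\beta};\sigma<\nu\big]\le3^\theta(2\varepsilon)^\beta E_0[g(X)]\le12\,\varepsilon^\beta .
\end{equation}

\emph{Conclusion.} Write $q^{1+\theta}=hq^\theta+lq^\theta$, and use $q^\theta\le h^\theta+l^\theta$ in the first term and $q\le1$ in the second. By \eqref{eq:long}, \eqref{eq:short} and $\sum_Qh(Q)\le1$,
\[
\sum_Qq^{1+\theta}\le\sum_Qh^{1+\theta}+\sum_Qh\,l^\theta+\sum_Ql\le12\,\varepsilon^\beta+(A\varepsilon)^\theta+A\varepsilon\le(12+2A)\,\varepsilon^\beta,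
\]
since $A\ge1$ and $\beta\le\theta\le1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We record the squares $Y_j$ in which the path first reaches distance $\varepsilon^j$ from $E$. By Proposition~\ref{prop:onestep} a typical transition $Y_j\to Y_{j+1}$ has probability about $\varepsilon$, so a typical chain of $m$ transitions has probability about $\varepsilon^m$. What we need is the probability of the last square, which is a sum over all chains ending there. To control the number of chains we bound the lengths of the jumps by Lemma~\ref{lem:hit} and build a penalty for long jumps into the estimate.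

\subsection*{Parameters}
Write $P=P_z$. Fix an absolute $\theta_0\in(0,\frac1{20}]$ with $10^{6\theta_0}(1-c_0)<1$. The constants $C_2,C_3,C_4$ below are absolute. Choose, in this order, $\theta\in(0,\theta_0]$ with
\[
\gamma:=1-39\theta>\dim F,
\]
then $\varepsilon\in(0,\frac14]$ with $C_3\varepsilon^{18\theta^2}\le\frac12$ and $C_4\le\varepsilon^{-\theta}$, and then $R=\varepsilon^{-\kappa}$ and $\eta=\min(c_0,\eta_1(R,\varepsilon/2))$. The number $\eta$ is extremely small, which costs nothing, since it enters only through Lemma~\ref{lem:zeroone}.

Let $\delta_j=\varepsilon^j$ and $T_j=\inf\{t:d(B_t)\le\delta_j\}$. Fix $j_*\ge1$ with $\delta_{j_*}<d(z)$ and $2R\delta_{j_*}<\operatorname{diam}E$, and consider only $j\ge j_*$. Then $d(B_{T_j})=\delta_j$, $T_j<T_{j+1}<\tau$, and $E\not\subset D(x,R\delta_j)$ for every $x$. Also $T_j\uparrow\tau$, because $d(B)$ vanishes at $\lim T_j$. For $l\ge1$ let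
\[
S_{j,l}=\inf\{t\ge T_j:|B_t-B_{T_j}|\ge10^l\delta_j\}.
\]
Call $y\in\Omega$ \emph{blocked} if $u(y)<\eta$ and $d(y)<\frac1{10}\operatorname{diam}E$. Let $\chi_j$ be the indicator of the event that $B_{T_j}$ is blocked and $B_{S_{j,l}}$ is blocked for every $l\ge1$ with $S_{j,l}<T_{j+1}$. It is $\mathcal F_{T_{j+1}}$-measurable. For $j_0\ge j_*$ let $\mathcal G_{j_0}=\{\chi_j=1\text{ for all }j\ge j_0\}$.

\subsection*{Step 1: reduction to blocked paths}
Apply Lemma~\ref{lem:zeroone} to the times $T_j$ and $S_{j,l}\wedge T_{j+1}$, which lie in $[T_j,T_{j+1}]$. Almost surely on $\mathrm{Sep}^c$ we get $t_0<\tau$ as in the lemma, and we may increase $t_0$ so that $d(B_t)<\frac1{10}\operatorname{diam}E$ on $[t_0,\tau]$. If $T_{j_0}\ge t_0$, then $\mathcal G_{j_0}$ occurs. So it suffices to fix $j_0\ge j_*$, write $\mathcal G=\mathcal G_{j_0}$, and prove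
\begin{equation}\label{eq:goal}
P(\mathcal G\cap\{B_\tau\in F\})=0 .
\end{equation}

\subsection*{Step 2: the jumps have a small moment}
Let $J_j=|B_{T_{j+1}}-B_{T_j}|/\delta_j$. We show that
\begin{equation}\label{eq:jump}
E\big[(2+J_j)^{6\theta}\chi_j\mid\mathcal F_{T_j}\big]\le C_2 .
\end{equation}
Fix $j$ and let $\mathcal A_l\in\mathcal F_{S_{j,l}}$ be the event that $S_{j,i}<T_{j+1}$ and $B_{S_{j,i}}$ is blocked for $i=1,\dots,l$. On $\mathcal A_l$ put $y=B_{S_{j,l}}$. Then $|y-B_{T_j}|=10^l\delta_j$ and $d(y)\le(10^l+1)\delta_j$, so $D(y,4d(y))\subset D(B_{T_j},10^{l+1}\delta_j)$, because $5\cdot10^l+4\le10^{l+1}$. By Lemma~\ref{lem:hit} and the strong Markov property, with conditional probability at least $c_0$ given $\mathcal F_{S_{j,l}}$ we have $T_{j+1}<\tau<S_{j,l+1}$, and then $\mathcal A_{l+1}$ fails. Hence $P(\mathcal A_{l+1}\mid\mathcal F_{S_{j,l}})\le(1-c_0)1_{\mathcal A_l}$, and by induction $P(\mathcal A_l\mid\mathcal F_{T_j})\le(1-c_0)^{l-1}$. If $l\ge2$, $J_j\ge10^l$ and $\chi_j=1$, then $S_{j,l-1}<S_{j,l}\le T_{j+1}$, so $\mathcal A_{l-1}$ occurs. Thus $P(J_j\ge10^l,\chi_j=1\mid\mathcal F_{T_j})\le(1-c_0)^{l-2}$.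 Splitting according to $J_j<100$ or $10^l\le J_j<10^{l+1}$ gives \eqref{eq:jump} with
\[
C_2=102^{6\theta_0}+\sum_{l\ge2}(2\cdot10^{l+1})^{6\theta_0}(1-c_0)^{l-2},
\]
which is finite by the choice of $\theta_0$.

\subsection*{Step 3: weights}
Let $\mathcal Q_j$ be a grid of half-open squares of side $\delta_j/8$, let $Y_j\in\mathcal Q_j$ be the square containing $B_{T_j}$, and let $y_Q$ be the center of $Q$. For $Q'\in\mathcal Q_{j+1}$ put $q_j(x,Q')=P_x(B_{T_{j+1}}\in Q')$. Given $\mathcal F_{T_j}$, the square $Y_{j+1}$ has law $q_j(B_{T_j},\cdot)$. To sum over chains we need quantities that depend on squares only. For $Q\in\mathcal Q_j$ and $Q'\in\mathcal Q_{j+1}$ let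
\[
\bar q(Q,Q')=\sup\{q_j(x,Q'):x\in Q,\ d(x)=\delta_j\},\qquad W(Q,Q')=\bar q(Q,Q')\Big(1+\frac{|y_Q-y_{Q'}|}{\delta_j}\Big)^3,
\]
with $\sup\emptyset=0$. The exponent $3$ is chosen larger than the dimension of the plane, for use in Step~5.

Passing to the supremum costs a factor $3$. Indeed, $q_j(\cdot,Q')$ has the mean value property by the strong Markov property, so it is a nonnegative harmonic function on $\{d>\delta_{j+1}\}$, a set that contains $D(x,\delta_j/2)$ when $d(x)=\delta_j$. Harnack's inequality states that $v(x')\le\frac{r+r'}{r-r'}v(x)$ if $v\ge0$ is harmonic in $D(x,r)$ and $|x'-x|\le r'<r$. Two points of $Q$ are at distance at most $0.18\,\delta_j$, and $\frac{0.5+0.18}{0.5-0.18}<3$. So $\bar q(Q,Q')\le3q_j(x,Q')$ for all $x\in Q$ with $d(x)=\delta_j$. Moreover $|y_{Y_j}-y_{Y_{j+1}}|\le(J_j+1)\delta_j$. Therefore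
\[
W(Y_j,Y_{j+1})^\theta\chi_j\le3^\theta\,q_j(B_{T_j},Y_{j+1})^\theta\,(2+J_j)^{3\theta}\chi_j .
\]
If $x=B_{T_j}$ is not blocked, then $\chi_j=0$. If it is blocked, \eqref{eq:hyp} holds with $\delta=\delta_j$, and Proposition~\ref{prop:onestep} with exponent $2\theta\le\frac1{10}$ gives $E[q_j(B_{T_j},Y_{j+1})^{2\theta}\mid\mathcal F_{T_j}]=\sum_{Q'}q_j(x,Q')^{1+2\theta}\le C_1\varepsilon^{2\theta-36\theta^2}$. By the Cauchy--Schwarz inequality and \eqref{eq:jump},
\begin{equation}\label{eq:weight}
E\big[W(Y_j,Y_{j+1})^\theta\chi_j\mid\mathcal F_{T_j}\big]\le C_3\,\varepsilon^{\theta-18\theta^2},\qquad C_3=3\sqrt{C_1C_2}.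
\end{equation}

\subsection*{Step 4: typical chains have small weight}
For $n\ge j_0$ let $\Pi_n=\prod_{j=j_0}^{n-1}W(Y_j,Y_{j+1})$ and $\Lambda_n=\varepsilon^{(1-36\theta)(n-j_0)}$. The $j$-th factor $W(Y_j,Y_{j+1})^\theta\chi_j$ is $\mathcal F_{T_{j+1}}$-measurable, so we can apply \eqref{eq:weight} successively for $j=n-1,\dots,j_0$:
\[
P(\mathcal G,\ \Pi_n>\Lambda_n)\le\Lambda_n^{-\theta}E\Big[\prod_{j=j_0}^{n-1}W(Y_j,Y_{j+1})^\theta\chi_j\Big]\le\big(C_3\varepsilon^{18\theta^2}\big)^{n-j_0}\le2^{-(n-j_0)}.
\]
By the Borel--Cantelli lemma, almost surely on $\mathcal G$ we have $\Pi_n\le\Lambda_n$ for all large $n$.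

\subsection*{Step 5: summing over chains}
We claim that for every $n\ge j_0$ and $Q\in\mathcal Q_n$,
\begin{equation}\label{eq:cell}
P(Y_n=Q,\ \Pi_n\le\Lambda_n)\le\varepsilon^{(1-37\theta)(n-j_0)}.
\end{equation}
Consider chains $(Q_{j_0},\dots,Q_n)$ with $Q_j\in\mathcal Q_j$ and $Q_n=Q$. On $\{Y_j=Q_j\}$ we have $P(Y_{j+1}=Q_{j+1}\mid\mathcal F_{T_j})\le\bar q(Q_j,Q_{j+1})$, so the path follows a given chain with probability at most $\prod_j\bar q(Q_j,Q_{j+1})$. For a chain with $\prod_jW(Q_j,Q_{j+1})\le\Lambda_n$ this is at most $\Lambda_n\prod_j(1+|y_{Q_j}-y_{Q_{j+1}}|/\delta_j)^{-3}$. For every $v\in\mathbb R^2$ at most $(16\cdot2^k+1)^2\le289\cdot4^k$ centers of $\mathcal Q_j$ lie in $D(v,2^k\delta_j)$, $k\ge0$, so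
\[
\sum_{Q''\in\mathcal Q_j}\Big(1+\frac{|y_{Q''}-v|}{\delta_j}\Big)^{-3}\le289\Big(1+\sum_{k\ge1}4^k8^{1-k}\Big)=289\cdot9=:C_4 .
\]
Sum first over $Q_{j_0}$ with the other squares fixed, then over $Q_{j_0+1}$, and so on up to $Q_{n-1}$. The left side of \eqref{eq:cell} is at most $\Lambda_nC_4^{\,n-j_0}$, and $C_4\le\varepsilon^{-\theta}$.

\subsection*{Step 6: the endpoint is close to $B_{T_n}$}
If $J_j>\delta_j^{-\theta}$, then $(2+J_j)^{6\theta}>\delta_j^{-6\theta^2}$. So \eqref{eq:jump} gives $P(\mathcal G,\ J_j>\delta_j^{-\theta})\le C_2\varepsilon^{6\theta^2j}$ for $j\ge j_0$, which is summable. Almost surely on $\mathcal G$, then, $|B_{T_{j+1}}-B_{T_j}|\le\delta_j^{1-\theta}$ for all large $j$. Since $B_{T_j}\to B_\tau$ and $\varepsilon^{1-\theta}\le\frac12$, we get $|B_\tau-B_{T_n}|\le\sum_{j\ge n}\delta_j^{1-\theta}\le2\delta_n^{1-\theta}$ for all large $n$. For $n_0\ge j_0$ let $\mathcal H_{n_0}$ be the event that $\Pi_n\le\Lambda_n$ and $|B_\tau-B_{T_n}|\le2\delta_n^{1-\theta}$ for all $n\ge n_0$. By Step~4 and the above, $\mathcal G\subset\bigcup_{n_0}\mathcal H_{n_0}$ up to a null event.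

\subsection*{Step 7: covering}
Fix $n_0\ge j_0$. Let $U$ be a nonempty closed set of diameter at most $r\in(0,\delta_{n_0}]$, let $v\in U$, and let $n\ge n_0$ satisfy $\delta_{n+1}<r\le\delta_n$. On $\mathcal H_{n_0}\cap\{B_\tau\in U\}$ we have $|B_{T_n}-v|\le2\delta_n^{1-\theta}+r\le3\delta_n^{1-\theta}$. The disc $\overline D(v,3\delta_n^{1-\theta})$ meets at most $(48\delta_n^{-\theta}+2)^2\le2500\,\delta_n^{-2\theta}$ squares of $\mathcal Q_n$. By \eqref{eq:cell} and $\delta_n<r/\varepsilon$,
\[
P(\mathcal H_{n_0},\ B_\tau\in U)\le2500\,\delta_n^{-2\theta}\varepsilon^{(1-37\theta)(n-j_0)}\le2500\,\varepsilon^{-j_0}\delta_n^{\gamma}\le2500\,\varepsilon^{-j_0-1}r^\gamma .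
\]
Since $\dim F<\gamma$, for every $\xi>0$ the set $F$ has a cover by closed sets $U_i$ of diameter at most $r_i\in(0,\delta_{n_0}]$ with $\sum_ir_i^\gamma<\xi$. Hence $P(\mathcal H_{n_0},B_\tau\in F)\le2500\,\varepsilon^{-j_0-1}\xi$ for all $\xi>0$, so this probability is $0$. Taking the union over $n_0$ proves \eqref{eq:goal}, and Theorem~\ref{thm:main} follows. \qed

\begin{remark}
The hypothesis $\dim F<1$ enters only in the choice of $\theta$ and in Step~7. Positive capacity gives $\tau<\infty$, which is needed for $M_\tau=1_{\mathrm{Sep}}$ in Lemma~\ref{lem:zeroone}, and $\operatorname{diam}E>0$, which supplies the far point $e'$ in Lemmas~\ref{lem:sc} and~\ref{lem:hit}. When $\dim E<1$, the theorem says that $u\equiv1$, so in hindsight there are no blocked points; the argument shows that a path running through blocked points would have to end outside $E$.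
\end{remark}

\section{Sharpness}\label{sec:sharp}

Both parts of Proposition~\ref{prop:sharp} use the same mechanism. If $E$ lies on the boundary of a domain and the path leaves the domain at a point of $E$, then the rest of $E$ stays connected through the other side.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}\textup{(a)}]
By symmetry let $z$ lie in the upper half-plane $\mathbb H$. The first point $p$ at which the path hits $\mathbb R$ has the Cauchy density $\operatorname{Im}z/(\pi|z-v|^2)$, so $p\in E$ with positive probability; in particular $E$ has positive capacity. On this event the stopped path lies in $\mathbb H\cup\{p\}$. The closed lower half-plane with $p$ removed is connected, is disjoint from the path, and contains $E\setminus\{p\}$.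
\end{proof}

For (b) we need a Jordan domain whose exit distribution charges a set of zero length. We build it as $\varphi(\mathbb D)$, where $\varphi$ contracts short arcs around many boundary points by arbitrarily small factors. This requires $\log|\varphi'|$ to be unbounded below along many radii, while $\varphi''/\varphi'$ must be small enough for $\varphi$ to be injective. A lacunary series for $\log\varphi'$ does both. We use Becker's theorem: if $f$ is holomorphic on $\mathbb D$ with $f'\ne0$ and $(1-|w|^2)|wf''(w)/f'(w)|\le k<1$, then $f$ is injective and extends to a homeomorphism of $\mathbb C$.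

\begin{proof}[Proof of Proposition~\ref{prop:sharp}\textup{(b)}]
\emph{The domain.} Let $b(w)=\frac16\sum_{k\ge0}w^{3^k}$ and $\varphi(w)=\int_0^we^{b}$, so that $\varphi''/\varphi'=b'$ and $|\varphi'|=e^{\operatorname{Re}b}$. For $0\le\rho<1$ we have $3^k\rho^{3^k-1}\le\frac32\sum_{3^{k-1}<m\le3^k}\rho^{m-1}$: for $k\ge1$ the sum has $2\cdot3^{k-1}$ terms, each at least $\rho^{3^k-1}$, and for $k=0$ it is the single term $1$. Summing over $k$,
\begin{equation}\label{eq:bloch}
|b'(w)|\le\frac1{4(1-|w|)},
\end{equation}
so $(1-|w|^2)|b'(w)|\le\frac12$. By Becker's theorem $\varphi$ extends to a homeomorphism of $\mathbb C$, again called $\varphi$. Let $V=\varphi(\mathbb D)$, $\Gamma=\varphi(\partial\mathbb D)=\partial V$ and $V^*=\varphi(\mathbb C\setminus\overline{\mathbb D})$. The set $V^*$ is connected and its closure contains $\Gamma$.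

\emph{Images of arcs.} Let $|\zeta|=1$, $0<r<1$, and let $I\subset\partial\mathbb D$ be the closed arc centered at $\zeta$ of length $|I|=2(1-r)$. For $\zeta'\in I$ and $r\le\rho<1$, integrate \eqref{eq:bloch} along the circle $|w|=r$ from $r\zeta$ to $r\zeta'$, a length of at most $1-r$, and then along the radius. This gives
\[
|\varphi'(\rho\zeta')|\le e^{1/4}|\varphi'(r\zeta)|\Big(\frac{1-r}{1-\rho}\Big)^{1/4}.
\]
Integrating this bound along the same path, continued to $\zeta'$, we get $|\varphi(\zeta')-\varphi(r\zeta)|\le e^{1/4}(1+\frac43)(1-r)|\varphi'(r\zeta)|$. Since $2e^{1/4}\cdot\frac73<6$,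
\begin{equation}\label{eq:arc}
\operatorname{diam}\varphi(I)\le3\,|I|\,|\varphi'(r\zeta)| .
\end{equation}

\emph{The derivative is small along many radii.} Let $m$ be normalized arc length on $\partial\mathbb D$, let $X_r(\zeta)=6\operatorname{Re}b(r\zeta)$, and let $v(r)=\sum_kr^{2\cdot3^k}$, which tends to $\infty$ as $r\to1$. By orthogonality, $\int X_r^2\,dm=v/2$. Let $N(n)$ be the number of ordered pairs $(j,k)$ with $3^j+3^k=n$. The ternary expansion of $n$ determines $\{j,k\}$, so $N(n)\le2$. By Parseval's identity applied to $(6b)^2=\sum_nN(n)w^n$,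
\[
\int X_r^4\,dm\le\int|6b(r\zeta)|^4\,dm=\sum_nN(n)^2r^{2n}\le2\sum_nN(n)r^{2n}=2v^2 .
\]
The part of $\int X_r^2\,dm$ where $X_r^2<v/4$ is at most $v/4$, so by the Cauchy--Schwarz inequality $v/4\le(2v^2)^{1/2}\,m(X_r^2\ge v/4)^{1/2}$, that is, $m(X_r^2\ge v/4)\ge\frac1{32}$. All exponents $3^k$ are odd, so $X_r(-\zeta)=-X_r(\zeta)$, and $G_r=\{X_r\le-\frac12\sqrt{v(r)}\}$ has $m(G_r)\ge\frac1{64}$. Let $G$ be the Borel set of points lying in $G_{1-1/n}$ for infinitely many $n$. Then $m(G)\ge\frac1{64}$, and $\liminf_{r\to1}|\varphi'(r\zeta)|=\liminf_{r\to1}e^{X_r(\zeta)/6}=0$ for $\zeta\in G$.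

\emph{The set $E$.} Fix $k\ge1$. By \eqref{eq:arc}, every $\zeta\in G$ is the center of arbitrarily short closed arcs $I$ with $\operatorname{diam}\varphi(I)\le2^{-k}|I|$. By Vitali's covering theorem, countably many disjoint arcs of this kind cover $G$ up to a null set. Let $U_k$ be their union. Then $\varphi(U_k)$ is covered by sets whose diameters have sum at most $2\pi2^{-k}$. The Borel set $A=G\cap\bigcap_kU_k$ has $m(A)=m(G)>0$ and $\mathcal H^1(\varphi(A))=0$. Choose a compact $K\subset A$ with $m(K)>0$, and let $E=\varphi(K)\subset\Gamma$ and $z=\varphi(0)=0\in V$. Then $\mathcal H^1(E)=0$. By conformal invariance, Brownian motion from $z$ leaves $V$ at a point $p$ whose law is the image of $m$ under $\varphi$. So $p\in E$ with probability $m(K)>0$, and $E$ has positive capacity.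

\emph{No separation.} On the event $p\in E$, the time $\tau$ is the exit time of $V$ and the stopped path lies in $V\cup\{p\}$. The set $V^*\cup(\Gamma\setminus\{p\})$ lies between the connected set $V^*$ and its closure, so it is connected. It is disjoint from the path and contains $E\setminus\{p\}$. So the stopped path does not separate $E$. Finally, $\dim E\le1$ because $\mathcal H^1(E)=0$, and $\dim E\ge1$ by Corollary~\ref{cor:conj}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{summary}
\emph{Project Summary},
\texttt{https://www.math.stonybrook.edu/\~{}bishop/vita/nsf00.pdf}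

\end{thebibliography}
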